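# Counting minimal cutsets in graphs of isoperimetric dimension greater than one

Throughout, $G=(V,E)$ is an infinite connected graph with countably many vertices, all of finite degree. The degrees need not be bounded, and no symmetry is assumed. Multiple edges are allowed; loops play no role and are discarded. Logarithms are natural unless written $\log_2$.

## 1. Boundaries, isoperimetric dimension, cutsets and percolation

**Definition 1 (edge boundary, isoperimetric dimension).** For a finite $K\subset V$, let $\partial K=\partial_E K$ be the set of edges with exactly one endpoint in $K$. For $d\ge 1$, the graph $G$ satisfies a $d$-dimensional isoperimetric inequality if there is $c>0$ with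
$$|\partial K|\ge c\,|K|^{(d-1)/d}\qquad\text{for every finite nonempty }K\subset V. \tag{1}$$
Then $\operatorname{isodim}(G)$ is the supremum of all $d$ for which this holds.

Since $G$ is infinite and connected, every finite nonempty $K$ has $|\partial K|\ge1$, so (1) always holds for $d=1$ with $c=1$.

*Example.* In $\mathbb Z$ an interval of any length has two boundary edges, so (1) fails for every $d>1$ and $\operatorname{isodim}(\mathbb Z)=1$.

In $\mathbb Z^2$, let $K$ be finite and nonempty, and let it meet exactly $a$ columns and $b$ rows. Each of these columns contains at least two vertical boundary edges and each of these rows at least two horizontal ones. Since $|K|\le ab$, we get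
$$|\partial K|\ge 2(a+b)\ge4\sqrt{ab}\ge4\sqrt{|K|}.$$
So (1) holds with $d=2$. An $m\times m$ box has $4m$ boundary edges and $m^2$ vertices, so (1) fails for $d>2$. Hence $\operatorname{isodim}(\mathbb Z^2)=2$.

In the $3$-regular tree a finite nonempty $K$ spans at most $|K|-1$ edges, so $|\partial K|\ge3|K|-2(|K|-1)=|K|+2$, and $\operatorname{isodim}=\infty$.

**Definition 2 (isoperimetric profile).** For $s\ge1$ put
$$\Phi(s)=\min\{|\partial K|:K\subset V\text{ finite},\ |K|\ge s\},\qquad w_j=\Phi(2^j)\ (j\ge 0),\qquad \sigma=\sum_{j\ge0}\frac1{w_j}.$$
The function $\Phi$ is nondecreasing, and $\Phi\ge1$.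

*Example.* In $\mathbb Z$ we have $\Phi\equiv2$ and $\sigma=\infty$. In $\mathbb Z^2$ we have $w_j\ge4\cdot2^{j/2}$ and $\sigma<\infty$. There $\Phi(1)=4$ and $\Phi(2)=6$: a set with at least two vertices has at least $4\sqrt2>5$ boundary edges, and a domino has exactly $6$.

**Definition 3 (minimal cutset).** A set $\Pi\subset E$ separates $v$ from $\infty$ if every infinite simple path starting at $v$ uses an edge of $\Pi$. It is a minimal cutset for $v$ if it separates $v$ from $\infty$ and no proper subset of it does. Let $\mathcal C_n(v)$ be the set of minimal cutsets for $v$ with exactly $n$ edges.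

*Example.* In $\mathbb Z$ the minimal cutsets for $0$ are the pairs consisting of one edge to the right of $0$ and one edge to the left. In any $G$, a finite separating set contains a minimal cutset: delete edges one at a time as long as the set still separates.

**Definition 4 (exponential growth).** We write $\kappa<\infty$ if there is a constant $C<\infty$ such that $|\mathcal C_n(v)|\le C^n$ for every $v\in V$ and every $n\ge1$, and $\kappa=\infty$ otherwise.

*Example.* In $\mathbb Z$ the set $\mathcal C_2(0)$ is already infinite, so $\kappa=\infty$.

**Definition 5 (Bernoulli bond percolation).** Each edge is open with probability $p$ and closed otherwise, independently. The cluster of a vertex is its component in the graph of open edges, and $p_c(G)$ is the supremum of the $p$ for which there is almost surely no infinite cluster.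

*Example.* In $\mathbb Z$, for $p<1$ there are almost surely closed edges arbitrarily far out on both sides of $0$, so no cluster is infinite and $p_c(\mathbb Z)=1$.

We also use König's lemma: an infinite, connected, locally finite graph contains an infinite simple path from each of its vertices. In particular the empty set never separates $v$ from $\infty$.

## 2. Does isodim greater than 1 force exponential growth?

Theorem 1.18 of Easo–Severo–Tassion says that for every graph $G$ as above, transitive or not, $\operatorname{isodim}(G)>2$ implies $\kappa<\infty$. Question 1.19, taken from "Cutsets and percolation" (https://github.com/sanjanad1024/sanjanad1024.github.io), asks whether the hypothesis can be weakened to $\operatorname{isodim}(G)>1$. The line $\mathbb Z$ has $\operatorname{isodim}=1$ and $\kappa=\infty$, so the inequality must be strict. The answer is yes.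

**Theorem A.** If $|\partial K|\ge c|K|^{(d-1)/d}$ for all finite nonempty $K$, with some $d>1$ and $c>0$, then there is $C=C(c,d)<\infty$ with $|\mathcal C_n(v)|\le C^n$ for all $v\in V$, $n\ge1$. In particular $\operatorname{isodim}(G)>1$ implies $\kappa<\infty$.

The power law is more than the method needs.

**Theorem B.** If $\sigma=\sum_{j\ge0}1/\Phi(2^j)<\infty$, then $|\mathcal C_n(v)|\le e^{(27\sigma+22)n}$ for all $v\in V$ and $n\ge1$.

For example, $|\partial K|\ge c\log|K|\,(\log\log|K|)^{1+\varepsilon}$ for all large $|K|$, with $c,\varepsilon>0$, suffices. The right side is increasing for large $|K|$, so $\Phi(2^j)\ge c'j(\log j)^{1+\varepsilon}$ for large $j$ with some $c'>0$, and $\sum_j 1/(j(\log j)^{1+\varepsilon})$ converges.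

**Corollary.** If $\sigma<\infty$ (in particular if $\operatorname{isodim}(G)>1$), then $p_c(G)<1$.

**Theorem C.** Let $\varphi:[1,\infty)\to[1,\infty)$ be nondecreasing and unbounded, with $\varphi(s)\le As^{1/4}$ for some $A\ge1$ and $\sum_j1/\varphi(2^j)=\infty$. Then there is a connected, infinite, locally finite simple graph (of unbounded degree) with $|\partial K|\ge c\,\varphi(|K|)$ for all finite nonempty $K$ and some $c>0$, for which $\kappa=\infty$ and moreover $p_c=1$.

For example, $\varphi(s)=\log(2+s)$ qualifies: it is at least $\log 3>1$, it is $O(s^{1/4})$, and $\sum_j1/\log(2+2^j)$ diverges like the harmonic series. So $|\partial K|\ge c\log(2+|K|)$ does not suffice.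

Theorems B and C fit together. Let $\varphi:[1,\infty)\to[1,\infty)$ be nondecreasing, unbounded and $O(s^{1/4})$. If $\sum_j1/\varphi(2^j)<\infty$ and $|\partial K|\ge c\varphi(|K|)$ for all finite nonempty $K$, then $\Phi(2^j)\ge c\varphi(2^j)$ by monotonicity, so $\sigma<\infty$, and therefore $\kappa<\infty$ and $p_c<1$. If the sum diverges, Theorem C gives a graph where both conclusions fail. Among such hypotheses, summability of $1/\varphi(2^j)$ is exactly what guarantees $\kappa<\infty$, and also exactly what guarantees $p_c<1$.

## 3. Minimal cutsets as boundaries of finite connected sets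

**Lemma 1.** Let $\Pi\in\mathcal C_n(v)$ and let $K$ be the component of $v$ in $(V,E\setminus\Pi)$. Then $K$ is finite, $K$ is connected in $G$, $\Pi=\partial K$, and every component of $G[V\setminus K]$ is infinite.

*Proof.* If $K$ were infinite, König's lemma would give an infinite simple path from $v$ avoiding $\Pi$. So $K$ is finite, and it is connected by definition. An edge of $\partial K$ outside $\Pi$ would enlarge the component $K$, so $\partial K\subset\Pi$. Since $K$ is finite, every infinite simple path from $v$ leaves $K$, so $\partial K$ separates $v$ from $\infty$. By minimality $\Pi=\partial K$.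

Suppose $F$ is a finite component of $G[V\setminus K]$. As $G$ is connected, the set $E(K,F)$ of edges between $K$ and $F$ is nonempty. An infinite simple path from $v$ must leave the finite set $K\cup F$. It cannot do so by an edge starting in $F$, because $F$ has no edges to $V\setminus(K\cup F)$. So it uses an edge from $K$ to $V\setminus(K\cup F)$, and this edge lies in $\Pi\setminus E(K,F)$. Hence the proper subset $\Pi\setminus E(K,F)$ separates, contradicting minimality. $\square$

*Remark (converse).* If $K\ni v$ is finite and connected and all components of $G[V\setminus K]$ are infinite, then $\partial K$ is a minimal cutset for $v$. It separates. If we omit an edge $ab$ with $a\in K$, $b\notin K$, then we can walk inside $K$ from $v$ to $a$, cross $ab$, and continue by König's lemma along an infinite simple path in the component of $b$ in $G[V\setminus K]$, avoiding the rest of $\partial K$.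

*$\mathbb Z^2$ by hand.* We count connected $K\ni v$ with no finite complementary component. Since $|\partial K|=4|K|-2e(K)$, where $e(K)$ is the number of edges inside $K$, the size $n$ is even; and $|K|\le n^2/16$. For $n=4$ only $K=\{v\}$ occurs, so $|\mathcal C_4(v)|=1$. For $n=6$ we have $|K|\le2$, hence $K$ is one of $4$ dominoes. For $n=8$ we have $|K|\le4$. Three vertices spanning two edges give $8$ boundary edges: there are $2\cdot3=6$ straight and $4\cdot3=12$ bent trominoes containing $v$. Four vertices need $e(K)=4$, which is the $2\times2$ square, in $4$ positions. So $|\mathcal C_8(v)|=22$.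

From now on fix $v$ and $n$. Let $\mathcal K_n$ be the set of the sets $K$ that Lemma 1 attaches to the $\Pi\in\mathcal C_n(v)$. Since $\Pi=\partial K$ recovers $\Pi$ from $K$,
$$|\mathcal K_n|=|\mathcal C_n(v)|,\qquad v\in K\ \text{ and }\ \Phi(|K|)\le n\quad\text{for } K\in\mathcal K_n. \tag{2}$$

**Reduction to a finite graph.** Assume $\sigma<\infty$. Then $w_j\to\infty$, so $\Phi\to\infty$, and (2) gives $M=M(n)<\infty$ with $|K|\le M$ for all $K\in\mathcal K_n$. Let $B$ be the ball of radius $M$ around $v$. It is finite, and it contains every $K\in\mathcal K_n$ because $K$ is connected and contains $v$. Let $G_B$ be the finite multigraph obtained from $G$ by contracting $V\setminus B$ to a single vertex $\infty$ and deleting loops.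

*Example.* If $B$ is the ball of radius $1$ in $\mathbb Z^2$, then $G_B$ has $6$ vertices: the center, its four neighbors, and $\infty$, with three parallel edges from each neighbor to $\infty$.

For $A\subset B$, the boundary of $A$ in $G_B$ consists of the same edges as $\partial A$. If $K\in\mathcal K_n$, each component of $G[V\setminus K]$ is infinite and so meets $V\setminus B$; its image in $G_B$ is connected and contains $\infty$. Hence
$$K\ \text{ and }\ (B\setminus K)\cup\{\infty\}\ \text{ are both connected in } G_B. \tag{3}$$

## 4. Two counts that are too large

**Counting the sets $K$.** Under (1) with $d>1$, each $K\in\mathcal K_n$ has at most $(n/c)^{d/(d-1)}$ vertices. If all degrees are at most $\Delta$, a connected set of $k$ vertices containing $v$ is traced by a walk from $v$ of length $2(k-1)$ around a spanning tree, so there are at most $\Delta^{2k}$ of them. This bounds $|\mathcal C_n(v)|$ by an exponential in $n^{d/(d-1)}$, not in $n$, and without a degree bound it gives nothing. The count uses the boundary size only to bound the volume, and the volume is too large.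

**Contracting uniformly random edges.** Karger's random contraction algorithm counts small cuts of a finite graph as follows: contract random edges, and bound from below the probability that a given cut survives and is found. If every cut of the given kind is found with probability at least $q$, and few cuts can be found in one run, then there are at most about $1/q$ cuts.

Try it in $G_B$. Suppose $N\ge 2$ clusters remain, and put $h=\Phi(1)$. Every cluster has at least $h$ boundary edges; for the cluster containing $\infty$, look at the boundary of its complement. So at least $hN/2$ edges remain, and a uniformly random one lies in $\Pi=\partial K$ with probability at most $2n/(hN)$. With $r=\lceil2n/h\rceil$, the cut survives from $|B|+1$ clusters down to $r$ clusters with probability at least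
$$\prod_{N=r+1}^{|B|+1}\Big(1-\frac rN\Big)=\binom{|B|+1}{r}^{-1}.$$
This is not exponential in $n$, even for $\mathbb Z^2$. There $h=4$, and for even $n$ we have $r=n/2$. An L-shaped or straight lattice path with $k=n/2-1$ vertices starting at $v$ has $4k-2(k-1)=n$ boundary edges and connected complement, so $B$ must contain the ball of radius $m=n/2-2$, which has $2m^2+2m+1\ge n^2/4$ vertices for $n\ge16$. Thus $\binom{|B|+1}{r}\ge\big(\frac{n^2/4}{n/2}\big)^{n/2}=(n/2)^{n/2}$. Moreover, the estimate says nothing once $N\le r$.

The loss is visible in the formula. The bound $2n/(hN)$ knows how many clusters there are but not how large they are. Large clusters have large boundaries, and $\Phi$ has been used only at $s=1$.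

The way out is to let clusters act in order of size. In phase $j$, clusters of size about $2^j$ each choose a random edge of their own boundary, which has at least $w_j$ edges. The clusters acting in one phase are disjoint, so together they see each edge of $\Pi$ at most twice. The expected damage to $\Pi$ in phase $j$ is then of order $n/w_j$, whatever the size of $B$, and $\sum_jn/w_j=\sigma n$. One difficulty will remain: a cluster whose boundary lies almost entirely in $\Pi$.

## 5. Random contraction ordered by cluster size

Maintain a partition of $B\cup\{\infty\}$ into clusters, initially singletons, and proceed in phases $j=0,1,2,\dots$.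

**Definition 6 (phase $j$, acting).** While there is a cluster $A\not\ni\infty$ with $2^j\le|A|<2^{j+1}$, take the first such $A$ in a fixed deterministic order on subsets of $B$. This $A$ acts: choose an edge of $\partial A$ uniformly at random, independently of the past, and merge $A$ with the cluster containing the other endpoint. When there is no such cluster, pass to phase $j+1$.

*Example.* In $\mathbb Z^2$, phase $0$ takes singletons one at a time, and each merges across one of its four edges. At the end of phase $0$ every cluster avoiding $\infty$ has at least two vertices.

Here $\partial A\ne\emptyset$ because $\Phi\ge1$. Each action reduces the number of clusters, so there are finitely many actions. The algorithm depends on $v$ and $n$ through $B$, but not on any particular $K$.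

**Step 1: sizes and disjointness.** This step records what the ordering by size provides. By induction,
$$\text{at the start of phase } j,\text{ every cluster not containing }\infty\text{ has size}\ge2^j. \tag{4}$$
This is clear for $j=0$. During phase $j$ clusters only grow, and at its end no cluster avoiding $\infty$ has size in $[2^j,2^{j+1})$, so all of them have size at least $2^{j+1}$. If $A$ acts in phase $j$, it merges with a cluster that contains $\infty$ or has size at least $2^j$, so the merged cluster contains $\infty$ or has size at least $2^{j+1}$. Neither it nor any larger cluster can act in phase $j$. Two clusters occurring at different times are either disjoint or nested, so: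
$$\text{the clusters acting in phase }j\text{ are pairwise disjoint, and each has }|\partial A|\ge w_j. \tag{5}$$
In particular every vertex lies in at most one acting cluster per phase. Furthermore:
$$\text{if }A\text{ acts in phase }j\text{ and }A'\supset A\text{ acts later, then }|A'\setminus A|\ge2^j. \tag{6}$$
Indeed $A'$ contains the cluster with which $A$ merged; since $\infty\notin A'$, that cluster avoids $\infty$ and has size at least $2^j$.

**Definition 7 (good run, cost).** Fix $K\in\mathcal K_n$ and $\Pi=\partial K$. A run is good for $K$ if no edge of $\Pi$ is chosen before $K$ acts; if $K$ never acts, this means that no edge of $\Pi$ is ever chosen. For an acting cluster $A$ write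
$$k_A=|\partial A|,\qquad c_A=|\partial A\cap\Pi|,\qquad \operatorname{cost}(A)=-\log\Big(1-\frac{c_A}{k_A}\Big).$$

*Example.* In $\mathbb Z^2$ let $K=\{v,v'\}$ be a domino. If $A=\{v\}$ acts first, then $k_A=4$, $c_A=3$, and $\operatorname{cost}(A)=\log4$: only the edge $vv'$ spares $\Pi$. A singleton whose four edges avoid $\Pi$ costs $0$.

In a good run, before $K$ acts, every cluster is connected by chosen edges, none of them in $\Pi$. So each cluster lies inside $K$ or inside its complement.

**Step 2: the cost is finite.** This step shows that an acting cluster always has a way to spare $\Pi$. In a good run,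
$$c_A<k_A\quad\text{for every }A\ne K\text{ acting before }K\text{ acts}. \tag{7}$$
If $A\subsetneq K$, then by (3) there is an edge between $A$ and $K\setminus A$; it is in $\partial A$ but not in $\Pi$. Otherwise $A\subset B\setminus K$, and by (3) there is an edge from $A$ to $((B\setminus K)\cup\{\infty\})\setminus A$, which is nonempty since it contains $\infty$; this edge is in $\partial A$ but not in $\Pi$. The proof uses only that no edge of $\Pi$ has been chosen so far.

**Step 3: a good run finds $K$.** This step shows that sparing $\Pi$ makes $K$ appear as an acting cluster, in a phase we can control. Let $2^J\le|K|<2^{J+1}$. In a good run,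
$$K\text{ acts in phase }J,\quad\text{and } w_J\le n. \tag{8}$$
Suppose $K$ has not acted by the end of phase $J$. Then the cluster of $v$ is still contained in $K$, so it avoids $\infty$ and has size less than $2^{J+1}$ at the end of phase $J$, contradicting (4) for phase $J+1$. So $K$ acts in some phase at most $J$. As its size lies in $[2^J,2^{J+1})$, that phase is $J$. Finally $w_J=\Phi(2^J)\le\Phi(|K|)\le n$ by (2).

## 6. From total cost to the number of cutsets

**Proposition 2.** Assume $\sigma<\infty$. Suppose that for every $K\in\mathcal K_n$ and every run that is good for $K$, the total cost of the clusters acting before $K$ acts is at most $D$. Then $|\mathcal C_n(v)|\le\sigma n\,e^D$.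

*Proof.* **Step 1: the probability of a good run.** We compare with an algorithm that cannot fail. Fix $K$ and stop the algorithm when $K$ acts, before it chooses its edge. In the modified algorithm each acting $A\ne K$ chooses uniformly from $\partial A\setminus\Pi$ instead. This set is nonempty by (7), so the modified algorithm is well defined; it never chooses an edge of $\Pi$, so it produces only good runs, and by (8) it always stops with $K$ acting. Call the sequence of chosen edges up to stopping a history. A good history in which the clusters $A$ act has probability $\prod_A1/k_A$ under the original algorithm and $\prod_A1/(k_A-c_A)$ under the modified one. The ratio is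
$$\prod_A\Big(1-\frac{c_A}{k_A}\Big)=e^{-\sum_A\operatorname{cost}(A)}\ge e^{-D}.$$
The modified probabilities of good histories sum to $1$, so $P(\text{the run is good for }K)\ge e^{-D}$.

**Step 2: few sets can be found in one run.** This turns the lower bound into a count. By (8), $P(K\text{ acts in a phase }j\text{ with }w_j\le n)\ge e^{-D}$ for every $K\in\mathcal K_n$. Every such $K$ contains $v$, and by (5) at most one cluster containing $v$ acts in each phase. So in every run, at most $\#\{j:w_j\le n\}$ sets $K\in\mathcal K_n$ act in a phase with $w_j\le n$. Taking expectations and using (2),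
$$|\mathcal C_n(v)|\,e^{-D}=|\mathcal K_n|\,e^{-D}\le\#\{j:w_j\le n\}\le\sum_{j\ge0}\frac n{w_j}=\sigma n.\qquad\square$$

What remains is to bound the total cost by a constant times $n$. If every $c_A/k_A$ were at most $\frac12$, the cost of $A$ would be at most $2c_A/k_A\le 2c_A/w_j$, and by disjointness phase $j$ would cost at most $4n/w_j$. The difficulty is that $c_A/k_A$ may be close to $1$, as for the domino. Then (7) still gives $1-c_A/k_A\ge1/k_A$, because $k_A-c_A$ is a positive integer. The price is a logarithm of $k_A$, and a power law for $w_j$ can absorb it.

## 7. Power-law isoperimetry: proof of Theorem A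

**Step 1: the profile.** We turn the hypothesis into a lower bound on $w_j$. Put $\delta=(d-1)/d>0$. Since $|K|\ge2^j$ implies $|\partial K|\ge c2^{j\delta}$,
$$w_j\ge m_j:=\max(1,c2^{j\delta}),\qquad \sigma\le\sum_{j\ge0}\frac1{m_j}<\infty,$$
so Sections 3, 5 and 6 apply. Let $g(x)=(1+\log x)/x$. Since $g'(x)=-\log x/x^2\le0$ for $x\ge1$, $g$ is nonincreasing on $[1,\infty)$.

**Step 2: the cost of one cluster.** We bound it linearly in $c_A$, in all cases. Fix $K\in\mathcal K_n$, a good run, and $A$ acting in phase $j$ before $K$ acts.

* If $c_A\le k_A/2$, then $\operatorname{cost}(A)\le2c_A/k_A$, because $-\log(1-x)\le2x$ on $[0,\frac12]$: the left side is convex and vanishes at $0$, and at $x=\frac12$ the inequality reads $\log2\le1$.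
* If $c_A>k_A/2$, then $1-c_A/k_A\ge1/k_A$ by (7), so $\operatorname{cost}(A)\le\log k_A\le2c_A\log k_A/k_A$.

In both cases, as $k_A\ge w_j\ge m_j\ge1$,
$$\operatorname{cost}(A)\le2c_A\,g(k_A)\le2c_A\,g(m_j).$$

**Step 3: the total cost.** We add up, first within a phase. An edge of $\Pi$ has two endpoints, and by (5) each lies in at most one cluster acting in phase $j$. So $\sum_Ac_A\le2n$ over phase $j$, and the total cost is at most
$$D=C_0n,\qquad C_0=4\sum_{j\ge0}g(m_j).$$
For large $j$ we have $m_j=c2^{j\delta}$, so $g(m_j)=O\big((1+j)2^{-j\delta}\big)$ and $C_0<\infty$. This is where $d>1$ is used.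

**Step 4: conclusion.** Proposition 2 gives
$$|\mathcal C_n(v)|\le\sigma n\,e^{C_0n}\le e^{(\sigma+C_0)n}\le C^n,\qquad C=\exp\Big(\sum_{j\ge0}\frac1{m_j}+C_0\Big),$$
and $C$ depends only on $c$ and $d$. If $\operatorname{isodim}(G)>1$, then (1) holds for some $d>1$, and so $\kappa<\infty$. $\blacksquare$

## 8. Summable profiles: proof of Theorem B

The argument of Section 7 needs $\sum_j(1+\log w_j)/w_j<\infty$, which is more than $\sigma<\infty$. For $w_j$ of order $j(\log j)^{1+\varepsilon}$ with $0<\varepsilon\le1$, the terms $\log w_j/w_j$ are of order $1/(j(\log j)^{\varepsilon})$, and their sum diverges. The loss would be real only if the same edges of $\Pi$ kept meeting clusters with $k_A$ near $w_j$ and $c_A$ near $k_A$. But such a cluster has almost no edges on its own side of the cut. When it grows, the boundary of the added part is almost entirely new, so $k_A$ increases. We therefore follow each edge of $\Pi$ through the phases.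

Fix $K\in\mathcal K_n$ and a good run, and consider only clusters acting before $K$ acts. Put $\eta_A=1-c_A/k_A$, so $\eta_A\in[1/k_A,1]$ by (7) and $\operatorname{cost}(A)=\log(1/\eta_A)$.

**Step 1: distribute the cost.** We reduce the total cost to the charge on one endpoint of one edge of $\Pi$. If $c_A>0$, distribute $\operatorname{cost}(A)$ equally among the pairs $(e,x)$ with $e\in\Pi$ and $x\in A$ an endpoint of $e$. Since $A$ lies on one side of the cut, each edge of $\Pi$ has at most one endpoint in $A$, and if it has one it lies in $\partial A$. So there are exactly $c_A$ such pairs. If $c_A=0$, the cost is $0$. Over all clusters at most $2n$ pairs occur.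

Fix a pair $(e,x)$. The clusters that charge it are those containing $x$. They form a nested sequence with at most one per phase, by (5). Write $A_j,k_j,c_j,\eta_j$ for the one in phase $j$, when it exists. The pair receives $\log(1/\eta_j)/c_j$ from $A_j$, and $k_j\ge w_j$.

**Step 2: classify the charges.** We show that only one kind of charge can exceed $2/w_j$.

* **(a)** $\eta_j\ge\frac14$. Put $u=c_j/k_j\le\frac34$. Since $-\log(1-u)/u=\sum_{m\ge1}u^{m-1}/m$ is increasing, the charge is
$$\frac{-\log(1-u)}{u}\cdot\frac1{k_j}\le\frac{\log4}{3/4}\cdot\frac1{k_j}\le\frac2{w_j}.$$
* **(b)** $\frac{w_j}{4k_j}<\eta_j<\frac14$. Then $c_j\ge\frac34k_j$. With $y=k_j/w_j\ge1$, the charge is at most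
$$\frac{\log(4k_j/w_j)}{\frac34k_j}=\frac4{3w_j}\cdot\frac{\log(4y)}y\le\frac{4\log4}{3w_j}\le\frac2{w_j},$$
because $\log(4y)/y$ is decreasing for $y\ge e/4$, hence for $y\ge1$.
* **(c)** $\eta_j<\frac14$ and $\eta_j\le\frac{w_j}{4k_j}$. Call such a phase $j$ very bad for the pair. Then $c_j\ge\frac34k_j$, and since $\eta_j\ge1/k_j$ the charge is at most $\frac43\,\frac{\log k_j}{k_j}$.

*Example.* In $\mathbb Z^2$ let $K$ be a horizontal segment of $10$ vertices and let $A$ be the domino at its left end, acting in phase $1$. Then $w_1=k_A=6$, $c_A=5$ and $\eta_A=\frac16\le\frac6{24}$, so phase $1$ is very bad for its pairs. If the next acting cluster is the segment of the first five vertices of $K$, its boundary has $2\cdot5+2=12$ edges, more than $k_A+w_1/2=9$.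

**Step 3: boundaries grow after a very bad phase.** This is what replaces the lost logarithm.

**Claim.** If $j$ is very bad and $j'>j$ is a later charging phase for $(e,x)$, then $k_{j'}\ge k_j+w_j/2$.

*Proof.* Put $Y=A_{j'}\setminus A_j$. By (6), $|Y|\ge2^j$, so $|\partial Y|\ge w_j$. Let $m$ be the number of edges between $A_j$ and $Y$. They lie in $\partial A_j$, and they join vertices of $A_{j'}$, which lies on one side of the cut, so they are not in $\Pi$. Hence $m\le k_j-c_j=\eta_jk_j\le w_j/4$. For disjoint sets, $|\partial(A_j\cup Y)|=|\partial A_j|+|\partial Y|-2m$. So
$$k_{j'}\ge k_j+w_j-2\cdot\frac{w_j}4=k_j+\frac{w_j}2.\qquad\square$$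

**Step 4: sum the very bad charges.** We bound $T=\sum_{j\text{ very bad}}\log k_j/k_j$ by grouping phases according to the size of $w_j$. For $i\ge0$ let $I_i$ be the set of very bad $j$ with $2^i\le w_j<2^{i+1}$, and let $R_i=|I_i|<\infty$.

For $i\le1$ and $j\in I_i$ we have $w_j<4$. As $\log x/x\le1/e$ for all $x>0$, $\log k_j/k_j\le1/e<\frac12<2/w_j$.

Let $i\ge2$. The first element $j$ of $I_i$ has $k_j\ge w_j\ge2^i$. By the Claim, each next element has $k_j$ larger by at least $2^{i-1}$. So the $r$-th element has
$$k_j\ge2^i+(r-1)2^{i-1}=2^{i-1}(r+1)\ge4>e.$$
Since $\log x/x$ is decreasing for $x\ge e$, and $(i-1)\log2\le i$,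
$$\sum_{j\in I_i}\frac{\log k_j}{k_j}\le\sum_{r=1}^{R_i}\frac{(i-1)\log2+\log(r+1)}{2^{i-1}(r+1)}\le2^{1-i}\sum_{r=1}^{R_i}\frac{i+\log(r+1)}{r+1}\le2^{1-i}\big(i\log(R_i+1)+R_i\big).$$
The last inequality uses $\sum_{r=1}^R\frac1{r+1}\le\int_1^{R+1}\frac{dx}x=\log(R+1)$ and $\log(r+1)\le r+1$. Next, $\log(x/i)\le x/i-1$ at $x=R_i+1$ gives
$$i\log(R_i+1)\le R_i+1+i\log i-i\le R_i+i\log i.$$
Therefore
$$\sum_{j\in I_i}\frac{\log k_j}{k_j}\le2^{1-i}(2R_i+i\log i)=2^{2-i}R_i+2^{1-i}i\log i\qquad(i\ge2).$$
On $I_i$ we have $2^{-i}\le2/w_j$, so $2^{2-i}R_i\le\sum_{j\in I_i}8/w_j$. Also, using $\log i\le i-1$ and $\sum_i i(i-1)x^i=2x^2/(1-x)^3$ at $x=\frac12$,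
$$\sum_{i\ge2}2^{1-i}i\log i\le2\sum_{i\ge2}i(i-1)2^{-i}=2\cdot4=8.$$
Adding all $i$, we obtain $T\le8\sigma+8$.

**Step 5: conclusion.** We return to the total cost. Each pair receives at most $2\sigma$ from phases of types (a) and (b), and at most $\frac43T$ from very bad phases, in all at most $2\sigma+\frac43(8\sigma+8)\le13\sigma+11$. There are at most $2n$ pairs, so the total cost is at most $D=(26\sigma+22)n$. By Proposition 2,
$$|\mathcal C_n(v)|\le\sigma n\,e^{(26\sigma+22)n}\le e^{(27\sigma+22)n}.\qquad\blacksquare$$

## 9. Peierls' argument: proof of the Corollary

Let $\sigma<\infty$, which holds in particular if $\operatorname{isodim}(G)>1$, by Step 1 of Section 7. Put $C=e^{27\sigma+22}$ and fix $v$. If the open cluster of $v$ is finite, its edge boundary is a finite set of closed edges separating $v$ from $\infty$, so it contains a minimal cutset all of whose edges are closed. Such a cutset has $n\ge1$ edges, and a given one is closed with probability $(1-p)^n$. By Theorem B,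
$$P_p(\text{the cluster of }v\text{ is finite})\le\sum_{n\ge1}\big(C(1-p)\big)^n<1\qquad\text{if } C(1-p)<\tfrac12.$$
Some $p<1$ satisfies this, and for it an infinite cluster exists with positive probability. Hence $p_c(G)\le p<1$. $\blacksquare$

## 10. Series–parallel graphs with a divergent profile: proof of Theorem C

The aim is a graph with very many minimal cutsets of size $2^i$, assembled from places at which one may choose where to cut, and yet with boundaries as large as $\varphi$ asks.

**Step 1: normalize $\varphi$.** This makes the constant $A$ equal to $1$. Replace $\varphi$ by $\max(1,\varphi/A)$. This is at most $\varphi$ (as $\varphi\ge1$, $A\ge1$), at least $\varphi/A$, at most $s^{1/4}$, nondecreasing and unbounded, and the divergence persists. An isoperimetric inequality for it gives one for $\varphi$ with another $c$. So assume $\varphi(s)\le s^{1/4}$.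

**Step 2: parameters.** We encode $\varphi$ in integers $L_i$ and rewrite divergence in terms of them. For $i\ge0$ let
$$J_i=\#\{j\ge0:\varphi(2^j)\le2^i\},$$
which is finite as $\varphi$ is unbounded. By monotonicity $\varphi(2^j)\le2^i\iff j<J_i$. Since $\varphi(2^{4i})\le2^i$, we have $J_i\ge4i+1$. Let $i(j)=\min\{i\ge0:\varphi(2^j)\le2^i\}$. Then $\varphi(2^j)\ge2^{i(j)-1}$: this is clear if $i(j)=0$, and holds by minimality of $i(j)$ otherwise. Hence
$$\sum_{i\ge0}J_i2^{-i}=\sum_{j\ge0}\sum_{i\ge i(j)}2^{-i}=\sum_{j\ge0}2^{1-i(j)}\ge\sum_{j\ge0}\frac1{\varphi(2^j)}=\infty.$$
Put $P_i=\lfloor J_i/4\rfloor$ for $i\ge0$, and $L_i=2^{P_i-P_{i-1}}$ for $i\ge1$, an integer at least $1$. Summation by parts gives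
$$\sum_{i=1}^I(P_i-P_{i-1})2^{-i}=P_I2^{-I}-\frac{P_0}2+\frac12\sum_{i=1}^{I-1}P_i2^{-i}\ge-\frac{P_0}2+\frac12\sum_{i=1}^{I-1}P_i2^{-i}.$$
As $P_i\ge J_i/4-1$, the right side tends to $\infty$ with $I$. Since $\log L_i=(P_i-P_{i-1})\log2$,
$$\sum_{i\ge1}2^{-i}\log L_i=\infty. \tag{9}$$

*Example.* Let $\varphi(s)=\max(1,\frac14\log_2s)$, which is at most $s^{1/4}$ because $\max(1,t)\le2^t$ for $t\ge0$. Then $J_i=2^{i+2}+1$, $P_i=2^i$ and $L_i=2^{2^{i-1}}$, so $L_1=2$, $L_2=4$, $L_3=16$, and every term in (9) equals $\frac12\log2$.

**Step 3: the graph.** We build it from graphs with two marked vertices, called terminals. In a parallel composition, two such graphs are glued by identifying their terminals pairwise. In a series composition, the end terminal of each graph is identified with the start terminal of the next.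

Let $\Gamma_0$ be a path with two edges, with its endpoints as terminals. For $i\ge1$ let $\Gamma_i$ be the series composition of $L_i$ layers, each consisting of two copies of $\Gamma_{i-1}$ in parallel. Let $G$ be the series composition of $\Gamma_1,\Gamma_2,\dots$, with $\Gamma_i$ joining $x_{i-1}$ to $x_i$. The copies of $\Gamma_l$ occurring in this construction are called level-$l$ blocks. The vertices of a block of level $l\ge1$ at which its layers begin or end are its junction vertices; the first and last of them are its terminals.

*Example.* With $L_1=2$, each layer of $\Gamma_1$ is a $4$-cycle with opposite vertices as terminals, and $\Gamma_1$ is two such cycles sharing a vertex. It has $8$ edges and $7$ vertices.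

The terminals of a $\Gamma_i$ are at distance at least $2$, so parallel composition creates no multiple edges, and $G$ is simple. It is connected, infinite and locally finite. Its degrees are unbounded, because a terminal of $\Gamma_i$ has degree $2^i$ in $\Gamma_i$. Let $e_i=|E(\Gamma_i)|$. From $e_0=2$ and $e_i=2L_ie_{i-1}$,
$$e_i=2^{i+1}\prod_{l\le i}L_l=2^{i+1+P_i-P_0}\le2^{i+1+P_i},\qquad e_i\ge2e_{i-1}. \tag{10}$$
By induction, $\Gamma_i$ contains $2^i$ edge-disjoint simple paths between its terminals: each layer has $2\cdot2^{i-1}$ of them, and these can be concatenated from layer to layer.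

**Step 4: sets with small boundary are small.** Put $S_i=2^{2i+1+P_i}$. We show that for $i\ge1$ and finite $K$,
$$|K|\ge S_i\ \Longrightarrow\ |\partial K|\ge2^i. \tag{11}$$
Let $K$ be finite and nonempty with $|\partial K|<2^i$. If a block of level $l\ge i$ had exactly one terminal in $K$, each of its $2^l$ edge-disjoint paths between terminals would contain an edge of $\partial K$, so $|\partial K|\ge2^l\ge2^i$, which is false. So the two terminals of every block of level at least $i$ have the same status: both in $K$ or both outside.

Apply this to the blocks $\Gamma_i,\Gamma_{i+1},\dots$ of the series composition $G$. The vertices $x_{i-1},x_i,x_{i+1},\dots$ all have the same status. As $K$ is finite, none of them is in $K$. Now go down in level, inside these blocks. If a block of level $l>i$ has no terminal in $K$, then none of its junction vertices is in $K$, because consecutive junction vertices are terminals of a block of level $l-1\ge i$. All blocks of level at least $i$ lie in $\Gamma_i\cup\Gamma_{i+1}\cup\cdots$, so no terminal of any block of level at least $i$ is in $K$.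

Removing these terminals from $G$ leaves only the interiors of level-$i$ blocks (the block without its terminals) and $(\Gamma_1\cup\dots\cup\Gamma_{i-1})\setminus\{x_{i-1}\}$, which is empty for $i=1$, with no edges between different pieces. So each component of $G[K]$ lies in one piece. A connected graph with $e$ edges has at most $e+1$ vertices, so the interior of a level-$i$ block has at most $e_i-1$ vertices. For the same reason the initial piece has at most $\sum_{l<i}e_l\le e_i$ vertices, using $e_l\le2^{-(i-l)}e_i$ from (10). Different components of $G[K]$ have disjoint nonempty edge boundaries, all contained in $\partial K$, so there are fewer than $2^i$ components. Therefore $|K|<2^ie_i\le S_i$, which proves (11).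

**Step 5: comparison with $\varphi$.** This gives the isoperimetric inequality. Let $i\ge2$. From $J_i\ge4i+1$ we get $2i\le(J_i-1)/2$ and $J_i\ge9$, so
$$2i+1+P_i\le\frac{J_i-1}2+1+\frac{J_i}4=\frac{3J_i}4+\frac12\le J_i-1.$$
So $S_i=2^j$ with $j<J_i$, and $\varphi(S_i)\le2^i$. The $S_i$ increase strictly to infinity. If $S_{i-1}\le|K|<S_i$ with $i\ge3$, then (11) gives
$$|\partial K|\ge2^{i-1}\ge\tfrac12\varphi(S_i)\ge\tfrac12\varphi(|K|).$$
If $1\le|K|<S_2$, then $|\partial K|\ge1\ge\varphi(|K|)/\varphi(S_2)$. Hence $|\partial K|\ge c\,\varphi(|K|)$ for all finite nonempty $K$, with $c=\min(\frac12,1/\varphi(S_2))$.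

**Step 6: $\kappa=\infty$.** We exhibit many minimal cutsets of size $2^i$. Let $\mathcal F_0$ consist of the two single edges of $\Gamma_0$, as one-element sets. For $i\ge1$ let $\mathcal F_i$ consist of the sets obtained by choosing a layer of $\Gamma_i$ and an element of $\mathcal F_{i-1}$ in each of its two copies of $\Gamma_{i-1}$. By induction, elements of $\mathcal F_i$ have size $2^i$ and separate the terminals of $\Gamma_i$. No proper subset separates them, since it misses one of the $2^i$ edge-disjoint paths. For $L_1=2$, for instance, $|\mathcal F_1|=2\cdot2\cdot2=8$.

Let $i\ge1$ and take $F\in\mathcal F_i$ in the $\Gamma_i$ joining $x_{i-1}$ to $x_i$. An infinite simple path from $x_0$ leaves the finite graph $\Gamma_1\cup\dots\cup\Gamma_i$, so it visits $x_i$, and it visits $x_{i-1}$ before. Between these two visits it runs inside $\Gamma_i$ from $x_{i-1}$ to $x_i$, so it uses an edge of $F$. Thus $F$ separates $x_0$ from $\infty$. For a proper subset $F'$ of $F$, there is a simple path from $x_{i-1}$ to $x_i$ in $\Gamma_i$ avoiding $F'$. It extends through the other $\Gamma_l$ to an infinite simple path from $x_0$ avoiding $F'$. So $F\in\mathcal C_{2^i}(x_0)$.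 Different choices give different sets, so $|\mathcal F_i|=L_i|\mathcal F_{i-1}|^2$, that is, $2^{-i}\log|\mathcal F_i|=2^{-(i-1)}\log|\mathcal F_{i-1}|+2^{-i}\log L_i$. Hence
$$2^{-i}\log|\mathcal C_{2^i}(x_0)|\ge2^{-i}\log|\mathcal F_i|\ge\sum_{l=1}^i2^{-l}\log L_l\longrightarrow\infty$$
by (9), and no constant $C$ can satisfy $|\mathcal C_n(x_0)|\le C^n$ for all $n$. So $\kappa=\infty$.

**Step 7: $p_c=1$.** We show that for every $p<1$ there is almost surely no infinite cluster. This is trivial for $p=0$, so let $0<p<1$. Let $u_i$ be the probability that the terminals of $\Gamma_i$ are not connected by open edges within $\Gamma_i$; if they are connected, say that $\Gamma_i$ is crossed. Then $u_0=1-p^2>0$. The two copies in a layer share only their terminals, so a layer fails to be crossed with probability $u_{i-1}^2$; and $\Gamma_i$ is crossed if and only if all its layers are, independently. Hence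
$$u_i=1-(1-u_{i-1}^2)^{L_i}\ge1-e^{-L_iu_{i-1}^2}\ge\min\big(\tfrac12,\tfrac12L_iu_{i-1}^2\big),$$
and all $u_i>0$. The last inequality holds because $1-e^{-t}\ge1-1/e>\frac12$ for $t\ge1$, and by concavity $1-e^{-t}\ge(1-1/e)t\ge t/2$ for $0\le t\le1$.

The cluster of $x_0$ is infinite if and only if $\Gamma_i$ is crossed for every $i\ge1$. If all are crossed, it contains every $x_i$. If it is infinite, König's lemma gives an infinite open simple path from $x_0$, which crosses every $\Gamma_i$ as in Step 6. So the probability of this event is $\prod_{i\ge1}(1-u_i)$. Suppose it is positive. Since $1-u\le e^{-u}$, we get $\sum_iu_i<\infty$, so $u_i\to0$. Then $u_i<\frac12$ for all large $i$, and hence $u_i\ge\frac12L_iu_{i-1}^2$ for all large $i$. With $y_i=2^{-i}\log(1/u_i)\ge0$ this reads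
$$y_i\le y_{i-1}-2^{-i}\log L_i+2^{-i}\log2.$$
Summing and using (9), $y_i\to-\infty$, which contradicts $y_i\ge0$. So the cluster of $x_0$ is almost surely finite.

Finally, suppose that some vertex $y$ is in an infinite cluster with positive probability, and fix a path in $G$ from $y$ to $x_0$ with $\ell$ edges. Let $Q$ be the event that the cluster of $y$ becomes infinite when these $\ell$ edges are declared open. It contains the event that the cluster of $y$ is infinite, so $P(Q)>0$, and it is independent of the states of the $\ell$ edges. So with probability at least $p^\ell P(Q)>0$ the path is open and the cluster of $y$, which then contains $x_0$, is infinite. This contradicts the previous paragraph. As $V$ is countable, there is almost surely no infinite cluster, for every $p<1$, and $p_c=1$. $\blacksquare$
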